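# Poised node sets with reducible fundamental polynomials and no maximal curve of low degree

## Poised sets, fundamental polynomials and maximal curves

All polynomials are real. $\Pi_n$ is the space of polynomials in two variables of total degree at most $n$, with $\Pi_j=\{0\}$ for $j<0$, and
$$N=\dim\Pi_n=\frac{(n+1)(n+2)}2 .$$
We use one letter for a nonzero polynomial and for its zero set, and a polynomial is identified with its nonzero scalar multiples when we call it a curve. A line is thus also a polynomial of degree $1$. For curves $P,Q$ the symbol $P\cap Q$ is the set of common zeros, and $M\mid f$ means divisibility in $\mathbb R[x,y]$, which is a unique factorization domain. The restriction $f|_D$ of a polynomial to a line $D$ is regarded as a univariate polynomial, by means of an affine parametrization of $D$.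

**Definition (poised set).** A set $\mathcal T$ of $N$ distinct points of $\mathbb R^2$, called nodes, is $n$-poised if for arbitrary data $\{c_A\}_{A\in\mathcal T}$ there is a unique $p\in\Pi_n$ with $p(A)=c_A$ for all $A\in\mathcal T$.

The evaluation map $\Pi_n\to\mathbb R^{\mathcal T}$ is linear between spaces of equal dimension $N$. So $\mathcal T$ is $n$-poised as soon as the map is injective (only $f=0$ vanishes on $\mathcal T$), or as soon as it is surjective.

**Definition (fundamental polynomial).** For $A$ in an $n$-poised set $\mathcal T$, the fundamental polynomial $p_A^*\in\Pi_n$ is the unique element of $\Pi_n$ with $p_A^*(A)=1$ and $p_A^*(B)=0$ for $B\in\mathcal T\setminus\{A\}$.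

*Example 1.* Let $n=2$ and let $\mathcal T$ be the triangular lattice $(0,0),(1,0),(2,0),(0,1),(1,1),(0,2)$. One checks directly
$$p^*_{(0,0)}=\tfrac12(1-x-y)(2-x-y),\quad p^*_{(1,0)}=x(2-x-y),\quad p^*_{(2,0)}=\tfrac12x(x-1),\quad p^*_{(1,1)}=xy,$$
and the other two follow by exchanging $x$ and $y$. Since these six polynomials exist, evaluation is surjective and $\mathcal T$ is $2$-poised. All its fundamental polynomials are products of lines.

*Example 2.* Six points of the unit circle do not form a $2$-poised set, because $x^2+y^2-1$ vanishes on all of them. Five points of the circle together with its center do. Indeed, let $f\in\Pi_2$ vanish on the five points. The conic $x^2+y^2-1$ is irreducible over $\mathbb R$ (its zero set contains no line), so if it did not divide $f$, Bézout's theorem would allow at most four common points. Hence $f=c(x^2+y^2-1)$, and vanishing at the center gives $c=0$. Here $p^*_{(0,0)}=1-x^2-y^2$ is irreducible.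

**Definition (the numbers $d(n,k)$).** For $0\le k\le n$ put $d(n,k)=\dim\Pi_n-\dim\Pi_{n-k}=\frac12k(2n-k+3)$.

For instance $d(n,1)=n+1$, $d(n,2)=2n+1$, $d(n,3)=3n$ and $d(n,n)=N-1$. The closed formula gives at once the three identities that we shall use:
$$d(n,k)=\sum_{i=1}^k(n+2-i), \tag{1}$$
$$d(n,k_1+k_2)=d(n,k_1)+d(n,k_2)-k_1k_2, \tag{2}$$
$$d(n,k)=d(e,k)+k(n-e). \tag{3}$$

Three elementary facts will be used all the time.

**Fact A.** If $f\in\Pi_k$ vanishes at $k+1$ distinct points of a line $D$, or if $f|_D=0$, then $f=Dg$ with $g\in\Pi_{k-1}$.

*Proof.* $f|_D$ has degree at most $k$, so $k+1$ zeros force $f|_D=0$. In affine coordinates in which $D$ is $y=0$, this says $f(x,0)=0$, so every monomial of $f$ contains $y$. $\square$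

**Fact B.** A curve $M$ of degree $k\le n$ contains at most $d(n,k)$ nodes of an $n$-poised set $\mathcal T$.

*Proof.* The polynomials in $\Pi_n$ vanishing on $M\cap\mathcal T$ form a space of dimension $N-|M\cap\mathcal T|$, because evaluations at the nodes are independent. This space contains $M\,\Pi_{n-k}$, so $\dim \Pi_{n-k}\le N-|M\cap\mathcal T|$. $\square$

**Fact C.** In an $n$-poised set every $p_A^*$ has degree exactly $n$.

*Proof.* If $p_A^*\in\Pi_{n-1}$ and $A=(x_A,y_A)$, then $(x-x_A)p_A^*\in\Pi_n$ vanishes on $\mathcal T$, so it is $0$, which is absurd. $\square$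

**Definition (maximal curve).** A curve of degree $k\le n$ is maximal for the $n$-poised set $\mathcal T$ if it passes through exactly $d(n,k)$ nodes of $\mathcal T$. A maximal line is a line through $n+1$ nodes.

*Example 3.* In Example 1 the lines $x=0$, $y=0$ and $x+y=2$ contain three nodes each, so they are maximal. The line $x=1$ contains two nodes and is not. The conic $xy$ contains $3+3-1=5=d(2,2)$ nodes and is a maximal conic. In Example 2, if no two of the five points on the circle are antipodal, no three nodes are collinear (a line meets the circle in at most two points, and a line through the center meets it in antipodal points), so there is no maximal line.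

Maximal curves of degree $n$ always exist: $p_A^*$ passes through exactly $N-1=d(n,n)$ nodes. The interesting degrees are $k\le n-1$.

**Definition (general position).** Lines are in general position if no two are parallel (or equal) and no three are concurrent. Then a point lies on at most two of them, and any two of them meet in exactly one point.

*Example 4.* The tangents $y=2tx-t^2$ to the parabola $y=x^2$, for any finite set of parameters $t$, are in general position. Their slopes $2t$ are distinct, and a point $(x,y)$ lies on the tangent with parameter $t$ only if $t^2-2xt+y=0$, which has at most two roots $t$. So we may always take as many lines in general position as we like.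

## The conjecture on factors of degree at most $m$

Does it follow from the presence of low-degree factors in all fundamental polynomials that the node set has a low-degree maximal curve? The paper "On a generalization of the Gasca–Maeztu conjecture" (http://nyjm.albany.edu/j/2015/21-17v.pdf) is the source of the following precise form.

**Conjecture.** Suppose that $\mathcal T$ is an $n$-poised node set and the fundamental polynomial of each node is a product of factors whose degrees do not exceed $m$, where $1\le m\le n-1$. Then $\mathcal T$ possesses a maximal curve of some degree $k$, $1\le k\le m$.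

For $m=1$ this is the Gasca–Maeztu conjecture, which has been proved for $n\le5$. For $m=n-1$ the hypothesis says, by Fact C, that all fundamental polynomials are reducible, and this case has been proved for $n=3$. We shall prove that the conjecture, as a statement about all $n\ge 2$ and all $1\le m\le n-1$, is false.

**Theorem 1.** There is a $10$-poised set $\mathcal T$ all of whose fundamental polynomials are reducible (each has a linear factor, so all factors have degree $\le9$) and which has no maximal curve of degree $k$ for any $1\le k\le9$. So the conjecture is false for $n=10$, $m=9$.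

**Theorem 2.** Let $r\ge3$, $\varepsilon\ge1$, $c_1\ge c_2\ge\dots\ge c_r\ge1$ and $n=\sum_ac_a+3r-3+\varepsilon$. There is an $n$-poised set with no maximal curve of any degree $1\le k\le n-1$, each of whose fundamental polynomials is a product of linear factors and one factor of degree at most
$$\mu:=3r-3+\varepsilon+c_1+c_2\ (\le n-1).$$
Hence the conjecture fails for $(n,m)$ whenever $\mu\le m\le n-1$.

**Corollary.** The conjecture fails for $m=n-1$, for all $n\ge10$.

Indeed, take $r=3$, $c_a=1$, $\varepsilon=n-9$: then $\sum_a c_a+3r-3+\varepsilon=9+\varepsilon=n$ and $\mu=8+\varepsilon=n-1$.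

**Theorem 3.** For every $m\ge70$ and every $n\ge m+1$ there is an $n$-poised set all of whose fundamental polynomials are products of factors of degree $\le m$, with no maximal curve of degree $k$, $1\le k\le m$. So the conjecture fails for all these $(n,m)$.

The argument does not settle the cases with $n\le9$ or $m\le8$ (in particular $m=1$), nor all $n$ when $9\le m\le69$.

## Counting nodes on one fundamental polynomial

The first thing to try is to prove the conjecture by counting. For $n=2$, $m=1$ this works: $p_A^*$ is a product of two lines that together contain the five nodes other than $A$, so one of the lines contains at least three nodes. By Fact B it contains exactly three, and it is maximal.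

In general write $p_A^*=f_1\cdots f_s$ with $s\ge2$, $\deg f_i=k_i\ge1$, $\sum k_i=n$. If no $f_i$ is maximal, each contains at most $d(n,k_i)-1$ nodes, so $N-1\le\sum_i d(n,k_i)-s$. On the other hand (2) gives $N-1=d(n,n)=\sum_id(n,k_i)-\sum_{i<j}k_ik_j$. So a contradiction arises only if
$$\sum_{i<j}k_ik_j<s .$$
For $s=2$ this means $k_1k_2<2$, that is, $n=2$. For $s\ge3$ the left side is at least $\frac{s(s-1)}2\ge s$. So for $n\ge3$ this count never gives a contradiction. At $n=3$ it stops exactly at equality: a line with three nodes and a conic with six others account for all $9=N-1$ nodes, while maximality would need four or seven.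

There is slack, then, and it grows with the degrees of the factors. To exploit it for a counterexample we need to know what forces a polynomial to have a given linear factor.

## Polynomials vanishing on a grid of lines

The tool is a description of all polynomials that vanish at the intersection points of two families of lines.

**Lemma 1.** Let $Q=q_1\cdots q_s$ and $P=p_1\cdots p_t$, where the $q_i,p_j$ are lines and all $s+t$ lines are in general position. If $f\in\Pi_n$ vanishes at the $st$ points of $P\cap Q$, then $f=Ph+Qh'$ with $h\in\Pi_{n-t}$, $h'\in\Pi_{n-s}$.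

*Example 5.* For $s=t=n=2$ the lemma says that a conic through the four points $P\cap Q$ is $\alpha P+\beta Q$ with constants $\alpha,\beta$: the pencil spanned by two pairs of lines.

*Proof.* Induction on $s$. For $s=0$ we have $Q=1$; take $h=0$, $h'=f$. Let $s\ge1$. No $p_j$ is parallel to $q_1$ and no three lines are concurrent, so $P|_{q_1}$ is a univariate polynomial of degree exactly $t$ with $t$ distinct zeros, and $f$ vanishes at them. Hence $P|_{q_1}$ divides $f|_{q_1}$, which has degree at most $n$; the quotient has degree at most $n-t$ (it is $0$ if $n<t$) and is the restriction of some $a\in\Pi_{n-t}$. So $f-Pa$ lies in $\Pi_n$ and vanishes on $q_1$, and by Fact A, $f-Pa=q_1f_1$ with $f_1\in\Pi_{n-1}$. At a point of $P\cap(q_2\cdots q_s)$ both $f$ and $P$ vanish and $q_1$ does not, since three lines are never concurrent. So $f_1$ vanishes there. By induction, applied in degree $n-1$,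
$$f_1=Ph_1+q_2\cdots q_s\,h',\qquad h_1\in\Pi_{n-1-t},\quad h'\in\Pi_{(n-1)-(s-1)}=\Pi_{n-s}.$$
Therefore $f=P(a+q_1h_1)+Qh'$, with $a+q_1h_1\in\Pi_{n-t}$. $\square$

## Divisibility by a maximal curve, and its rigidity

**Lemma 2.** Let $\mathcal T$ be $n$-poised and $M$ a maximal curve of degree $k\le n$.

(a) If $f\in\Pi_n$ vanishes on $M\cap\mathcal T$, then $M\mid f$. In particular $M\mid p_A^*$ for $A\in\mathcal T\setminus M$.

(b) If $k\le n-1$ and $A\in M\cap\mathcal T$, then $\{u\in\Pi_k:u=0\text{ on }(M\cap\mathcal T)\setminus\{A\}\}$ is one-dimensional, spanned by $M$.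

*Proof.* (a) The space of such $f$ has dimension $N-d(n,k)=\dim\Pi_{n-k}$. It contains $M\,\Pi_{n-k}$, which has the same dimension, so the two are equal. If $A\notin M$, then $p_A^*$ vanishes on $M\cap\mathcal T$.

(b) The polynomial $M$ belongs to the space. Suppose $u$ in the space is not a multiple of $M$. If $u(A)=0$, then $u$ vanishes on $M\cap\mathcal T$, so $M\mid u$ by (a), and since $\deg u\le k$, $u$ is a scalar multiple of $M$, a contradiction. So $u(A)\ne0$. With $A=(x_A,y_A)$, both $(x-x_A)u$ and $(y-y_A)u$ lie in $\Pi_{k+1}\subset\Pi_n$ and vanish on $M\cap\mathcal T$, so $M$ divides both. Hence $M$ divides their greatest common divisor, which is $u$, because $x-x_A$ and $y-y_A$ are coprime. Again $u$ is a scalar multiple of $M$, which contradicts the assumption. $\square$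

Part (b) says that a maximal curve of degree at most $n-1$ is determined by the nodes on it even after one of them is dropped. So the dropped node cannot be generic.

## A quartic that is one node short of maximal

By Lemma 2(a) maximal curves force factors, but they are exactly what a counterexample may not contain. Let us see what remains when a curve is slightly less than maximal. Take $n=10$ and three quartics $Q_1,Q_2,Q_3$, each a product of four lines, all twelve lines in general position. Let $P_a=\prod_{b\ne a}Q_b$, of degree $8$, and let all points of $Q_a\cap Q_b$, $a<b$, be nodes. By Lemma 1, an $f\in\Pi_{10}$ that vanishes on the $32$ points of $P_a\cap Q_a$ has the form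
$$f=P_ah+Q_ah',\qquad h\in\Pi_2 .$$
At every further node on $Q_a$ but off $P_a$ at which $f$ vanishes, we get $h=0$.

If six further nodes on $Q_a$ form a $2$-poised set, then $h=0$ and $Q_a\mid f$. But then $Q_a$ carries $32+6=38=d(10,4)$ nodes and is maximal. So we may afford at most five further nodes. Then some conic $h_0\neq 0$ vanishes at them, and $f=P_ah_0$ vanishes at all $37$ nodes on $Q_a$. The factors of $Q_a$ that can be forced are those of $\gcd(h_0,Q_a)$, since $P_a$ and $Q_a$ are coprime. If the five nodes are placed with no three collinear (say $2,1,1,1$ on the four lines), then $h_0$ is irreducible: if it were a product of two lines, or had degree one, one line would contain three of the five points. So $\gcd(h_0,Q_a)=1$ and nothing at all is forced. This is where the attempt with one node fewer stops.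

The way past this point is to place the five nodes so that the unwanted conic $h_0$ itself contains a line of $Q_a$. Say $h_0=\ell E$ with $\ell$ a line of $Q_a$. The line $\ell$ already carries the eight nodes $\ell\cap P_a$. With three of the five it would carry $11=d(10,1)$ and be maximal, so at most two of the five lie on $\ell$, and at least three lie on $E$ off $\ell$. For the same reason $E$ is not a line of $Q_a$. So $E$ meets each of the other three lines of $Q_a$ in at most one point, and the nodes on $E$ must be the three points where $E$ meets these three lines. This dictates the construction: $Q_a=\ell_aF_a$, with $F_a$ a product of three lines, and the five nodes are the three points of $F_a\cap E_a$ and two points of $\ell_a$.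

Why three quartics? A node of $Q_1\cap Q_2$ lies on both curves, so neither of them forces a factor of its fundamental polynomial. A third one is needed.

The grid and the extra nodes will make up $48+15=63$ of the $66$ nodes. The other three will be put in generic positions, and for them we need one more lemma.

## Generic completion to a poised set

**Lemma 3.** Let $X\subset\mathbb R^2$ be finite, $V=\{f\in\Pi_n:f|_X=0\}$, $s=\dim V=N-|X|\ge1$, and let $B$ be a finite union of curves.

Plane version: there are $R=\{A_1,\dots,A_s\}\subset\mathbb R^2\setminus B$ such that $\mathcal T=X\cup R$ is $n$-poised and no maximal curve of $\mathcal T$ of degree $\le n-1$ meets $R$.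

Line version: if $D$ is a line with $D\not\subset B$, $X\cap D=\emptyset$, and $f\mapsto f|_D$ is injective on $V$, one can choose $R\subset D\setminus B$ so that $\mathcal T$ is $n$-poised and every maximal curve of degree $\le n-1$ meeting $R$ is divisible by $D$.

*Proof.* In the plane version we may enlarge $B$ by finitely many lines so that $X\subset B$. We choose the tuple $(A_1,\dots,A_s)$ in $(\mathbb R^2)^s$, respectively in $D^s\cong\mathbb R^s$, and show that every unwanted event has measure zero.

**Step 1: poisedness.** This step shows that almost every tuple completes $X$ to a poised set. Avoiding $B$ excludes a null set only: $B$ is null in the plane, and $D\cap B$ is finite because no curve in $B$ contains $D$. So almost every tuple avoids $B$, and then $R$ is disjoint from $X$. Let $v_1,\dots,v_s$ be a basis of $V$. The function $\det(v_j(A_i))$ is a polynomial in the coordinates of the tuple. It is not identically zero: the $v_j$ (respectively the $v_j|_D$) are linearly independent functions, so only the zero element of their span vanishes at all points. Hence the point evaluations span the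 dual space, and $s$ of them form a basis of it. So the determinant is nonzero outside a null set. There the $A_i$ are distinct (two equal rows would give determinant $0$), and evaluation $V\to\mathbb R^R$ is bijective. If $f\in\Pi_n$ vanishes on $X\cup R$, then $f\in V$ and $f=0$; since $|X|+s=N$, the set $\mathcal T$ is $n$-poised.

**Step 2: bad tuples.** This step describes, by finitely many conditions, all ways in which a maximal curve could pass through some $A_i$. Fix $i$, a degree $1\le k\le n-1$, and a subset $S$ of $X\cup\{A_j:j\ne i\}$, given by a subset of $X$ and a set of indices. Call the tuple bad for $(i,k,S)$ if $\{u\in\Pi_k:u|_S=0\}$ is spanned by one $u_0\ne0$ and $u_0(A_i)=0$; in the line version we require in addition $D\nmid u_0$.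

The bad set is a Borel set. Indeed, let $E_S$ be the matrix of the values of the monomials of degree at most $k$ at the points of $S$. The first two conditions say that $E_S$ and $E_{S\cup\{A_i\}}$ both have rank $\dim\Pi_k-1$. Fix $k+1$ points $w_0,\dots,w_k$ of $D$. By Fact A, $D\nmid u_0$ means that $u_0$ does not vanish at all $w_j$, that is, $E_{S\cup\{w_0,\dots,w_k\}}$ has rank $\dim\Pi_k$. Rank conditions are Boolean combinations of polynomial equations in the coordinates.

For fixed $A_j$, $j\ne i$, the bad positions of $A_i$ lie in the zero set of $u_0$, a null set in the plane; in the line version they lie in the zero set of $u_0|_D\not\equiv0$, which is finite. By Fubini's theorem each bad set is null. There are finitely many triples $(i,k,S)$.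

**Step 3: the choice.** Here we combine the two. Take a tuple outside all the null sets of Steps 1 and 2. Let $M$ be a maximal curve of $\mathcal T$ of degree $k\le n-1$ with $A_i\in M$, and put $S=(M\cap\mathcal T)\setminus\{A_i\}$. By Lemma 2(b) the space $\{u\in\Pi_k:u|_S=0\}$ is spanned by $M$, and $M(A_i)=0$. In the plane version the tuple would be bad for $(i,k,S)$, which is impossible. In the line version the tuple would be bad unless $D\mid M$. $\square$

## A counterexample of degree ten

*Proof of Theorem 1.* Take $15$ lines in general position: for each $a=1,2,3$ a line $\ell_a$, three lines with product $F_a$, and a line $E_a$. Put $Q_a=\ell_aF_a$, of degree $4$. Let $X$ consist of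

* the $3\cdot16=48$ points of $Q_a\cap Q_b$, $a<b$;
* the $9$ points of $F_a\cap E_a$, $a=1,2,3$;
* two points $z_a,z_a'\in\ell_a$ not on any of the other $14$ lines, for $a=1,2,3$.

These points are distinct and $|X|=63$. A point of $Q_a\cap Q_b$ lies on no third line, a point of $F_a\cap E_a$ lies on $Q_a$ and on no other $Q_b$, and $z_a,z_a'$ lie on $\ell_a$ only. So every point of $X$ lies on at most two of $Q_1,Q_2,Q_3$.

**Step 1: the nodes on $Q_a$ force $\ell_a$.** The aim is to show: if $f\in\Pi_{10}$ vanishes on $X\cap Q_a$, then $\ell_a\mid f$. Let $P_a=\prod_{b\ne a}Q_b$, of degree $8$. Since $P_a\cap Q_a\subset X\cap Q_a$, Lemma 1 gives $f=P_ah+Q_ah'$ with $h\in\Pi_2$. At the three points of $F_a\cap E_a$ and at $z_a,z_a'$ we have $f=0$, $Q_a=0$ and $P_a\ne0$, so $h=0$ there. Three of these points lie on the line $E_a$, so $h=E_a\alpha$ with $\alpha\in\Pi_1$ by Fact A. As $E_a\ne0$ at $z_a$ and $z_a'$, $\alpha$ vanishes at two points of $\ell_a$, so $\ell_a\mid\alpha$. Hence $\ell_a$ divides both $P_ah$ and $Q_ah'$, and $\ell_a\mid f$.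

**Step 2: all polynomials vanishing on $X$.** We determine $V=\{f\in\Pi_{10}:f|_X=0\}$, because Lemma 3 needs $\dim V=N-|X|$ and because the common factors of $V$ will control maximal curves. The claim is
$$V=\ell_1\ell_2\ell_3W,\qquad W=\mathrm{span}(E_1F_2F_3,\ E_2F_1F_3,\ E_3F_1F_2),\qquad \dim V=3 .$$
The inclusion $\ell_1\ell_2\ell_3W\subset V$: the degree is $3+1+6=10$. Points of $X$ on some $\ell_a$ are covered by $\ell_1\ell_2\ell_3$. The others lie in some $F_a\cap F_b$ or $F_a\cap E_a$. Each generator of $W$ omits only one of $F_1,F_2,F_3$, so it vanishes on $F_a\cap F_b$; the generator that omits $F_a$ contains $E_a$, so all of them vanish on $F_a\cap E_a$.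

Conversely, let $f\in V$. By Step 1 and coprimality, $f=\ell_1\ell_2\ell_3g$ with $g\in\Pi_7$. The $\ell$'s do not vanish on $F_a\cap F_b$ and $F_a\cap E_a$, so $g$ vanishes there. Apply Lemma 1 in degree $7$ with $Q=F_a$ and $P=E_a\prod_{b\ne a}F_b$, of degree $7$: there is $t_a\in\Pi_0=\mathbb R$ with
$$g\equiv t_aE_a\prod_{b\ne a}F_b\pmod{F_a}.$$
In the polynomial $g-\sum_bt_bE_b\prod_{c\ne b}F_c$ the terms with $b\ne a$ are divisible by $F_a$, so the whole is divisible by $F_a$. This holds for every $a$, so it is divisible by $F_1F_2F_3$, of degree $9>7$, and it is $0$. So $g\in W$. The three generators are independent: a relation $\sum_bt_bE_b\prod_{c\ne b}F_c=0$ reduced modulo $F_a$ gives $F_a\mid t_aE_a\prod_{b\ne a}F_b$, and since all lines are distinct, $t_a=0$. Thus $\dim V=3=66-63=N-|X|$.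

**Step 3: the last three nodes.** This step completes $X$ to a poised set. Apply the plane version of Lemma 3 with $B$ the union of the $15$ lines. We get $R$ with $|R|=3$, off all lines, such that $\mathcal T=X\cup R$ is $10$-poised and no maximal curve of degree $\le9$ meets $R$.

**Step 4: reducibility.** Here we verify the hypothesis of the conjecture. Let $A\in\mathcal T$. Some $a$ has $A\notin Q_a$: points of $X$ lie on at most two of the $Q$'s, points of $R$ on none. Then $p_A^*$ vanishes on $X\cap Q_a$, so $\ell_a\mid p_A^*$ by Step 1. The cofactor has degree $\le9$.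

**Step 5: no maximal curve.** Here we refute the conclusion of the conjecture. Let $M$ be maximal of degree $k$, $1\le k\le9$. By Step 3, $M\cap R=\emptyset$, so $M\mid p_A^*$ for all $A\in R$ by Lemma 2(a). These three polynomials vanish on $X$ and are independent, so they form a basis of $V$, and $M$ divides every element of $V$. The generators of $W$ have greatest common divisor $1$: a common irreducible factor would be one of the lines; $E_1$ does not divide the second generator, and a line of $F_b$ does not divide the generator that omits $F_b$. Hence $M\mid\ell_1\ell_2\ell_3$. The line $\ell_a$ contains exactly $8+2=10$ nodes, $\ell_a\cap\ell_b$ is one node, and no node lies on all three. So products of one, two, three of the $\ell_a$ contain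
$$10,\qquad 20-1=19,\qquad 30-3=27$$
nodes, while $d(10,1)=11$, $d(10,2)=21$, $d(10,3)=30$. This is a contradiction. $\blacksquare$

## Several forced lines in each block

In Theorem 1 the fundamental polynomials are only known to have one linear factor. To make the remaining factor small compared with $n$, we use more curves $Q_a$ and more forced lines on each. The line $\ell_a$ becomes a product $C_a$ of $c_a$ lines, and $E_a$ becomes a product of $\varepsilon$ lines.

**Setup.** Fix $r,\varepsilon,c_a,n$ as in Theorem 2 and take lines in general position: for each $a=1,\dots,r$, lines $\lambda_{a,1},\dots,\lambda_{a,c_a}$ with product $C_a$, three lines with product $F_a$, and $\varepsilon$ lines with product $E_a$. Put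
$$Q_a=C_aF_a,\quad k_a=\deg Q_a=c_a+3,\quad e_a=c_a+\varepsilon,\quad P_a=\prod_{b\ne a}Q_b,\quad F_{(a)}=\prod_{b\ne a}F_b .$$
Then $\deg P_a=\sum_bc_b+3r-c_a-3=n-e_a$. Let $I_{a,j}=\{h\in\Pi_j:h=0\text{ on }F_a\cap E_a\}$. For $r=3$, $c_a=\varepsilon=1$ we have $n=10$, $e_a=2$, and we are back in Theorem 1.

By Lemma 1, vanishing on $P_a\cap Q_a$ now leaves $h\in\Pi_{e_a}$. Killing the multiples of $C_a$ line by line in the straightforward way would require $e+1,e,e-1,\dots$ points on the successive lines, that is, $d(e,c)$ points; then a single $\lambda_{a,i}$ could carry $n+1$ nodes and be maximal. The next lemma saves one point.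

**Lemma 4.** Fix $a$ (and drop it from the notation), and let $B_0$ be a finite set. There are sets $Z_i\subset\lambda_i\setminus B_0$ with $|Z_1|=e$, $|Z_i|=e+2-i$ $(2\le i\le c)$ such that every $h\in I_e$ vanishing on $Z=\bigcup Z_i$ is divisible by $C$. Here $|Z|=d(e,c)-1$.

*Example 6.* For $\varepsilon=1$ and $c=1$ we have $e=2$: two points on $\lambda_1$, as in Theorem 1. For $\varepsilon=1$, $c=2$ we have $e=3$ and three points on each of $\lambda_1,\lambda_2$, together $6=d(3,2)-1$.

*Proof.* The count of $|Z|$ is (1). We may let $B_0$ contain all intersection points of lines of the configuration. Then the $Z_i$ are disjoint and no point of $Z_i$ lies on another line. We use one remark: given a space $U$ of univariate polynomials with $\dim U\le u$, one can choose $u$ points, outside any given finite set, at which only $0\in U$ vanishes. Indeed, as long as the subspace vanishing at the chosen points is nonzero, take a nonzero element and a new point where it does not vanish; the dimension drops by one. Any surplus points are arbitrary.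

**Step 1: where the saving comes from.** We show that, in degree $\varepsilon+1$, vanishing on $F\cap E$ costs one dimension on each line $\lambda=\lambda_i$, namely
$$\dim I_{\varepsilon+1}\le\varepsilon+1+\dim I_\varepsilon . \tag{4}$$
By Lemma 1 in degree $\varepsilon+1$ with $Q=F$, $P=E$, elements of $I_{\varepsilon+1}$ have the form $\alpha E+\beta F$ with $\alpha\in\Pi_1$, $\beta\in\Pi_{\varepsilon-2}$. On $\lambda$, the restrictions of $\Pi_1$ form a space of dimension $2$ and those of $\Pi_{\varepsilon-2}$ a space of dimension $\varepsilon-1$ (zero if $\varepsilon=1$). So $\dim I_{\varepsilon+1}|_\lambda\le\varepsilon+1$, whereas all of $\Pi_{\varepsilon+1}$ restricts to a space of dimension $\varepsilon+2$. The kernel of the restriction is $\lambda I_\varepsilon$: if $h=\lambda h_1$ vanishes on $F\cap E$, so does $h_1\in\Pi_\varepsilon$, because $\lambda\ne0$ there. This gives (4).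

**Step 2: the case $c=1$.** Here $e=\varepsilon+1$, and we choose $Z_1$ directly. By Step 1, $\dim I_e|_{\lambda_1}\le\varepsilon+1=e$. Choose $e$ points of $\lambda_1\setminus B_0$ at which only $0\in I_e|_{\lambda_1}$ vanishes. If $h\in I_e$ vanishes on $Z_1$, then $h|_{\lambda_1}=0$ and $\lambda_1\mid h$.

**Step 3: an upper bound for the space left by the first $c-1$ lines.** Let $c\ge2$. Choose $Z_1,\dots,Z_{c-1}$ arbitrarily, with the given sizes, outside $B_0$, and let
$$H=\{h\in I_e:h=0\text{ on }Z_1\cup\dots\cup Z_{c-1}\}.$$
We bound $\dim H$. On $\lambda_1$ an element of $H$ has degree $\le e$ and $e$ prescribed zeros, so $\dim H|_{\lambda_1}\le1$. If $h|_{\lambda_1}=0$, then $h=\lambda_1h_1$ with $h_1\in I_{e-1}$. Suppose that $h=\lambda_1\cdots\lambda_{i-1}h_{i-1}$ with $2\le i\le c-1$ and $h_{i-1}\in I_{e-i+1}$. Then $h_{i-1}$ vanishes on $Z_i$, and $|Z_i|=e+2-i>e-i+1$, so $\lambda_i\mid h_{i-1}$ with quotient in $I_{e-i}$. Inductively $h\in\lambda_1\cdots\lambda_{c-1}I_{e-c+1}=\lambda_1\cdots\lambda_{c-1}I_{\varepsilon+1}$. By (4),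
$$\dim H\le1+\dim I_{\varepsilon+1}\le\varepsilon+2+\dim I_\varepsilon .$$

**Step 4: the last line.** We compute the kernel of $h\mapsto h|_{\lambda_c}$ on $H$ and choose $Z_c$. Let $h\in H$ with $h|_{\lambda_c}=0$, so $h=\lambda_ch'$ with $h'\in I_{e-1}$, and $h'$ vanishes on $Z_1,\dots,Z_{c-1}$. Since $|Z_1|=e>e-1$, $\lambda_1\mid h'$. For $2\le i\le c-1$, after division by $\lambda_1\cdots\lambda_{i-1}$ the degree is $\le e-i<|Z_i|$, so $\lambda_i$ divides as well. Hence $h\in C\,I_{e-c}=C\,I_\varepsilon$. Conversely $C\,I_\varepsilon\subset H$ vanishes on $\lambda_c$. So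
$$\dim H|_{\lambda_c}=\dim H-\dim I_\varepsilon\le\varepsilon+2=e+2-c=|Z_c| .$$
Choose $\varepsilon+2$ points $Z_c\subset\lambda_c\setminus B_0$ at which only $0\in H|_{\lambda_c}$ vanishes. If $h\in I_e$ vanishes on $Z$, then $h\in H$ and $h|_{\lambda_c}=0$, so $C\mid h$ by the kernel computation. $\square$

This is also where the degree $3$ of $F$ enters. With $F$ of degree $2$ the form of elements of $I_{\varepsilon+1}$ would be $\alpha E+\beta F$ with $\beta\in\Pi_{\varepsilon-1}$, and the bound of Step 1 would become $2+\varepsilon$: nothing saved.

Choose $Z_a$ by Lemma 4 for each $a$, avoiding all other lines of the configuration, and put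
$$X=\bigcup_{a<b}(Q_a\cap Q_b)\ \cup\ \bigcup_aZ_a\ \cup\ \bigcup_a(F_a\cap E_a).$$
These points are distinct, and each lies on at most two of the $Q_a$, as in Theorem 1.

**Lemma 5.**

(a) If $f\in\Pi_n$ vanishes on $X\cap Q_a$, then $C_a\mid f$.

(b) $V:=\{f\in\Pi_n:f|_X=0\}=\prod_aC_a\cdot W$, where $W=\mathrm{span}\{E_aF_{(a)}:a=1,\dots,r\}\oplus F_1\cdots F_r\,\Pi_{\varepsilon-3}$, and $\dim V=r+\dim\Pi_{\varepsilon-3}=N-|X|$. The gcd of the elements of $V$ is $\prod_aC_a$.

(c) If $G\mid\prod_aC_a$ has degree $g\ge1$, then $G$ contains fewer than $d(n,g)$ points of $X$.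

*Proof of (a).* By Lemma 1 with $Q=Q_a$, $P=P_a$ we have $f=P_ah+Q_ah'$ with $h\in\Pi_{e_a}$. On $Z_a\cup(F_a\cap E_a)\subset Q_a$ we have $P_a\ne0$, so $h=0$ there. By Lemma 4, $C_a\mid h$. As $C_a\mid Q_a$, we get $C_a\mid f$.

*Proof of (b).*

**Step 1: the form of $V$.** We show $V=\prod_aC_a\cdot W$. For "$\supset$", the degrees are $\sum c_a+\varepsilon+3(r-1)=n$ and $\sum c_a+3r+(\varepsilon-3)=n$. Points of $X$ on some $C_a$ are covered; the others lie in some $F_a\cap F_b$ or $F_a\cap E_a$. There $F_1\cdots F_r$ vanishes. Each $E_bF_{(b)}$ omits only $F_b$, which it replaces by $E_b$, so it vanishes there too. Conversely, let $f\in V$. By (a), $f=\prod_aC_a\cdot g$ with $g\in\Pi_{3r-3+\varepsilon}$, and $g$ vanishes on all $F_a\cap F_b$ and $F_a\cap E_a$, where the $C$'s do not vanish. Lemma 1 with $Q=F_a$, $P=E_aF_{(a)}$, of degree $3r-3+\varepsilon$, gives $g\equiv t_aE_aF_{(a)}\pmod{F_a}$ with $t_a\in\mathbb R$. So $g-\sum_bt_bE_bF_{(b)}$ is divisible by every $F_a$, hence by $F_1\cdots F_r$, with quotient in $\Pi_{\varepsilon-3}$.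

**Step 2: the dimension of $V$.** We show that the sum defining $W$ is direct and the $E_aF_{(a)}$ are independent. If $\sum_bt_bE_bF_{(b)}+F_1\cdots F_rw=0$, reduction modulo $F_a$ gives $F_a\mid t_aE_aF_{(a)}$, so $t_a=0$ for each $a$, and then $w=0$. Thus
$$\dim V=r+\dim\Pi_{\varepsilon-3}=r+\frac{(\varepsilon-1)(\varepsilon-2)}2,$$
where the last formula is right also for $\varepsilon=1,2$, when both sides equal $r$.

**Step 3: the count.** We verify $N-|X|=\dim V$, as Lemma 3 requires. Let $K=\sum_ak_a$, so that $n=K-3+\varepsilon$ and $e_a=k_a-3+\varepsilon$. We have $|Z_a|=d(e_a,c_a)-1=\dim\Pi_{e_a}-\dim\Pi_\varepsilon-1$ and $|F_a\cap E_a|=3\varepsilon$, so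
$$|X|=\tfrac12\Big(K^2-\sum_ak_a^2\Big)+\sum_a\big[\dim\Pi_{e_a}-\dim\Pi_\varepsilon-1+3\varepsilon\big].$$
Here
$$\dim\Pi_{e_a}=\tfrac12(k_a+\varepsilon-2)(k_a+\varepsilon-1)=\tfrac12\big(k_a^2+(2\varepsilon-3)k_a+(\varepsilon-1)(\varepsilon-2)\big).$$
Since $\frac{(\varepsilon-1)(\varepsilon-2)}2-\frac{(\varepsilon+1)(\varepsilon+2)}2=-3\varepsilon$, each bracket equals $\frac12(k_a^2+(2\varepsilon-3)k_a)-1$, and
$$|X|=\tfrac12\big(K^2+(2\varepsilon-3)K\big)-r,\qquad N=\tfrac12\big(K^2+(2\varepsilon-3)K+(\varepsilon-1)(\varepsilon-2)\big).$$
So $N-|X|=r+\frac{(\varepsilon-1)(\varepsilon-2)}2=\dim V$.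

**Step 4: the gcd.** We show that $W$ has no common factor. A common irreducible factor of the $E_aF_{(a)}$ would be a line. A line of $F_b$ does not divide $E_bF_{(b)}$, and a line of $E_1$ does not divide $E_2F_{(2)}$. So the gcd of the $E_aF_{(a)}$ is $1$, and that of $V$ is $\prod_aC_a$.

*Proof of (c).* Write $G=\prod_aG_a$ with $G_a\mid C_a$ and $\deg G_a=g_a$. Let $g_a\ge1$. The points of $X$ on $G_a$ are of two kinds. Each line of $G_a$ meets $P_a$ in $n-e_a$ points, all in $X$, and different lines of $G_a$ give different points. That makes $g_a(n-e_a)$ points. The others lie in $Z_a$; the sizes $e_a,e_a,e_a-1,\dots$ of the sets $Z_{a,i}$ do not increase with $i$, so there are at most $e_a+\sum_{i=2}^{g_a}(e_a+2-i)=d(e_a,g_a)-1$ of them. By (3) the total is at most $d(n,g_a)-1$. Now for $a\ne b$ the $g_ag_b$ points of $G_a\cap G_b$ are in $X$, and each of them lies on exactly two of the $G$'s. Counting each point once and using (2),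
$$|G\cap X|\le\sum_{g_a\ge1}(d(n,g_a)-1)-\sum_{a<b}g_ag_b=d(n,g)-\#\{a:g_a\ge1\}<d(n,g).\qquad\square$$

*Proof of Theorem 2.* First, $\mu\le n-1$ because $n-\mu=c_3+\dots+c_r\ge1$.

**Step 1: completion.** This step produces the node set. By Lemma 5(b) and the plane version of Lemma 3, with $B$ the union of all lines, there is $R$ off all lines such that $\mathcal T=X\cup R$ is $n$-poised and no maximal curve of degree $\le n-1$ meets $R$.

**Step 2: factorization.** This step finds the linear factors. Let $A\in\mathcal T$. For every $a$ with $A\notin Q_a$ the polynomial $p_A^*$ vanishes on $X\cap Q_a$, so $C_a\mid p_A^*$ by Lemma 5(a). The point $A$ lies on at most two of the $Q_a$, and the $C_a$ are pairwise coprime. So $p_A^*$ is a product of lines times a cofactor of degree at most $n-\sum_ac_a+c_1+c_2=\mu$.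

**Step 3: no maximal curve.** Let $M$ be maximal of degree $k$, $1\le k\le n-1$; we derive a contradiction. By Step 1, $M\cap R=\emptyset$, so $M\mid p_A^*$ for all $A\in R$ by Lemma 2(a). These $p_A^*$ are $\dim V$ independent elements of $V$, so they span $V$, and $M$ divides the gcd $\prod_aC_a$ of $V$. Since $R$ avoids all lines, $M\cap\mathcal T=M\cap X$, which has fewer than $d(n,k)$ points by Lemma 5(c). So $M$ is not maximal.

Finally, if $\mu\le m\le n-1$, all factors have degree at most $m$ and there is no maximal curve of degree at most $m$, so the conjecture fails for $(n,m)$. $\blacksquare$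

## Gluing blocks for all $n>m$ when $m\ge70$

For a fixed $m$, Theorem 2 reaches only finitely many $n$. Indeed $\mu\le m$ forces $3r\le m+2-\varepsilon -c_1-c_2+1\le m$ and $c_2\le m/2$, so $n=\mu+c_3+\dots+c_r\le m+\frac m3\cdot\frac m2$. For larger $n$ we glue several sets of the previous kind. Block $i$ will be an $n_i$-poised set $Y_i$ lying on a product $M_i$ of $n_i+2$ lines, and the remaining nodes will be the points $M_i\cap M_j$. The curves $M_i$ will turn out to force themselves as factors, so they may be maximal; this does no harm as long as their degrees exceed $m$.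

Two adjustments are needed. The generic nodes $R_i$ of a block must lie on $M_i$, so we add to the block a line $D_i$ and put $R_i$ on it by the line version of Lemma 3. And the degrees must match: with $M_i=D_i\prod_aQ_{i,a}$ and $K_i=\sum_ak_{i,a}$ we have $\deg M_i=K_i+1$ and $n_i=K_i-3+\varepsilon$, so $\deg M_i=n_i+2$ means $\varepsilon=2$.

*Proof of Theorem 3.* Let $m\ge70$. We take $r=6$ throughout.

**Case 1: $m+1\le n\le2m+11$.** This range is covered by Theorem 2. Take $r=6$, $\varepsilon=1$, $\sum_ac_a=n-16$, with the $c_a$ differing by at most $1$; this is possible since $n-16\ge m-15\ge6$. Then $c_1\le\frac{(n-16)+5}6=\frac{n-11}6$, and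
$$\mu=16+c_1+c_2\le16+\frac{n-11}3\le16+\frac{2m}3\le m,$$
the last inequality because $m\ge48$. There is no maximal curve of degree $\le n-1$, in particular none of degree $\le m$.

**Case 2: $n\ge2m+12$.** This is the gluing, in eight steps.

**Step 1: arithmetic of the blocks.** We split $n+2$ into block degrees. Write $n+2=q(m+7)+s$ with $0\le s\le m+6$. As $n+2\ge2(m+7)$, $q\ge2$. Put $\kappa_1=m+7+s\le2m+13$ and $\kappa_i=m+7$ for $2\le i\le q$, so that $n+2=\sum_i\kappa_i$. For each $i$ choose $c_{i,1},\dots,c_{i,6}\ge1$ differing by at most $1$ with $\sum_ac_{i,a}=\kappa_i-19\ (\ge m-12\ge6)$. Let $\bar c_i=\max_ac_{i,a}\le\frac{(\kappa_i-19)+5}6=\frac{\kappa_i-14}6$. So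
$$\bar c_1\le\frac{2m-1}6,\qquad\bar c_i\le\frac{m-7}6\quad(i\ge2). \tag{5}$$

**Step 2: construction of the blocks.** We build $Y_i$ and $M_i$. For each $i$ take the lines of the Setup with $r=6$, $\varepsilon=2$ and these $c_{i,a}$, plus one more line $D_i$; all lines of all blocks are to be in general position. Choose the $Z_{i,a}$ by Lemma 4, avoiding all other lines of all blocks (on each line these exclude finitely many points). We get $C_{i,a},F_{i,a},E_{i,a},Q_{i,a},F_{i,(a)}$ and a set $X_i$ for the degree
$$n_i=\sum_ac_{i,a}+3\cdot6-3+2=\sum_ac_{i,a}+17=\kappa_i-2 .$$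
Put $M_i=D_i\prod_aQ_{i,a}$, so $\deg M_i=1+\sum_ac_{i,a}+18=\kappa_i$. Let $V_i=\{f\in\Pi_{n_i}:f|_{X_i}=0\}$. By Lemma 5(b) with $\varepsilon=2$ (where $\Pi_{\varepsilon-3}=\{0\}$) it consists of all $\prod_aC_{i,a}\cdot\sum_at_aE_{i,a}F_{i,(a)}$, and $\dim V_i=6=\dim\Pi_{n_i}-|X_i|$.

Restriction to $D_i$ is injective on $V_i$. Let an element of $V_i$ vanish on $D_i$. The lines in $\prod_aC_{i,a}$ meet $D_i$ in finitely many points, so $\sum_bt_bE_{i,b}F_{i,(b)}=0$ on $D_i$. Evaluate at a point of $D_i\cap F_{i,a}$: the terms with $b\ne a$ vanish because $F_{i,a}\mid F_{i,(b)}$, and $E_{i,a}F_{i,(a)}\ne0$ there because only two of the lines pass through the point. So $t_a=0$, for every $a$.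

Also $X_i\cap D_i=\emptyset$. By the line version of Lemma 3 in degree $n_i$, with $D=D_i$ and $B$ the union of all other lines of all blocks, choose $R_i\subset D_i$ with $|R_i|=6$, off all other lines, such that $Y_i=X_i\cup R_i$ is $n_i$-poised and every maximal curve of $Y_i$ of degree $\le n_i-1$ meeting $R_i$ is divisible by $D_i$. Note that $Y_i\subset M_i$ (the points of $F_{i,a}\cap E_{i,a}$ lie on $Q_{i,a}$), and that $Y_i\cap M_j=\emptyset$ for $j\ne i$.

**Step 3 (Claim 1): $Y_i$ has no maximal curve of degree $k$ with $1\le k\le n_i-5$; in particular none with $1\le k\le m$.** This controls maximal curves inside one block. The second part follows from $n_i-5=\kappa_i-7\ge m$. Let $M$ be such a curve and suppose that it meets $R_i$. Then $D_i\mid M$, and $D_i$ contains exactly $6$ nodes of $Y_i$. If $k=1$, then $M=D_i$ and $6=n_i+1$, which is false since $n_i\ge m+5$. If $k\ge2$, then $M/D_i$ has degree $k-1$ and contains at least $d(n_i,k)-6$ nodes, so by Fact B and (1)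
$$n_i+2-k=d(n_i,k)-d(n_i,k-1)\le6,$$
which is false for $k\le n_i-5$. So $M\cap R_i=\emptyset$. By Lemma 2(a), $M$ divides the $n_i$-fundamental polynomials of the six points of $R_i$; they span $V_i$, so $M$ divides the gcd $\prod_aC_{i,a}$ of $V_i$. As $R_i$ is off these lines, Lemma 5(c) shows that $M$ has fewer than $d(n_i,k)$ nodes of $Y_i$, a contradiction.

**Step 4: the node set.** We glue and count. Let
$$\mathcal T=\bigcup_iY_i\ \cup\ \bigcup_{i<j}(M_i\cap M_j).$$
Since $Y_i\subset M_i$ and $Y_i\cap M_j=\emptyset$ for $j\ne i$, the $Y_i$ are disjoint from each other and from all points of $M_j\cap M_l$, $j\neq l$, because at least one of $j,l$ differs from $i$. A point of $M_i\cap M_j$ lies on one line of each and on no other line. So all these points are distinct. As $|Y_i|=\dim\Pi_{n_i}=\binom{n_i+2}2=\binom{\kappa_i}2$,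
$$|\mathcal T|=\sum_i\binom{\kappa_i}2+\sum_{i<j}\kappa_i\kappa_j=\binom{\sum_i\kappa_i}2=\binom{n+2}2=N .$$

**Step 5 (Claim 2): if $f\in\Pi_n$ vanishes on $\mathcal T\cap M_i$, then $M_i\mid f$; consequently $\mathcal T$ is $n$-poised.** This shows that the gluing works. Apply Lemma 1 with $Q=M_i$ and $P=\prod_{j\ne i}M_j$, of degree $n+2-\kappa_i$: $f=Ph+M_ih'$ with $h\in\Pi_{\kappa_i-2}=\Pi_{n_i}$. On $Y_i\subset M_i$ we have $f=0$, $M_i=0$ and $P\ne0$, so $h$ vanishes on $Y_i$. As $Y_i$ is $n_i$-poised, $h=0$ and $M_i\mid f$. If $f\in\Pi_n$ vanishes on all of $\mathcal T$, then the pairwise coprime $M_i$ all divide $f$, so $\prod_iM_i$, of degree $n+2$, divides $f$, and $f=0$. With $|\mathcal T|=N$ this gives poisedness.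

**Step 6 (Claim 3): if $f\in\Pi_n$ vanishes on $\mathcal T\cap Q_{i,a}$, then $C_{i,a}\mid f$.** This supplies the small forced factors for nodes on $M_i$. Apply Lemma 1 with $Q=Q_{i,a}$ and $P=\prod_{j\ne i}M_j\prod_{b\ne a}Q_{i,b}$. (The line $D_i$ is left out of $P$, since its intersections with $Q_{i,a}$ are not nodes.) All points of $P\cap Q$ are nodes, and
$$\deg P=(n+2-\kappa_i)+(\kappa_i-1-c_{i,a}-3)=n-(c_{i,a}+2).$$
So $f=Ph+Qh'$ with $h\in\Pi_{c_{i,a}+2}$. On $Z_{i,a}\cup(F_{i,a}\cap E_{i,a})$, which consists of nodes on $Q_{i,a}$ off $P$, we get $h=0$. Lemma 4, with $e=c_{i,a}+2$, gives $C_{i,a}\mid h$, and $C_{i,a}\mid Q_{i,a}$. So $C_{i,a}\mid f$.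

**Step 7: the fundamental polynomials.** We verify that all factors have degree at most $m$. All $M_i$ and $C_{i,a}$ are products of lines, so only cofactors matter.

Let $A\in Y_i$, and let $p_A^{Y_i}$ be its $n_i$-fundamental polynomial in $Y_i$. Up to a constant,
$$p_A^*=p_A^{Y_i}\prod_{j\ne i}M_j . \tag{6}$$
Indeed the right side has degree at most $n_i+(n+2-\kappa_i)=n$. It vanishes on $Y_i\setminus\{A\}$, on $Y_j\subset M_j$ for $j\ne i$, and on every $M_j\cap M_l$, $j\neq l$, because one of $j,l$ is not $i$. It does not vanish at $A$. Now $A$ lies on at most two of the $Q_{i,a}$, and whenever $A\notin Q_{i,a}$, $p_A^{Y_i}$ vanishes on $X_i\cap Q_{i,a}$ and is divisible by $C_{i,a}$, by Lemma 5(a). So the cofactor has degree at most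
$$n_i-\sum_ac_{i,a}+2\bar c_i=17+2\bar c_i\le17+\frac{2m-1}3\le m,$$
by (5) and since $m\ge50$.

Let $A\in M_i\cap M_j$ with $i\ne j$. Then $A$ lies on exactly one line of $M_i$, on one of $M_j$, and on no other $M_l$. For $l\ne i,j$, $p_A^*$ vanishes on $\mathcal T\cap M_l$, so $M_l\mid p_A^*$ by Claim 2. Since $A$ lies on at most one $Q_{i,a}$ and on at most one $Q_{j,b}$, Claim 3 shows that $p_A^*$ is divisible by all $C_{i,a}$ except at most one and by all $C_{j,b}$ except at most one. All these factors are pairwise coprime. As $n-\sum_{l\ne i,j}\kappa_l=\kappa_i+\kappa_j-2$, the cofactor has degree at most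
$$\kappa_i+\kappa_j-2-\Big(\sum_ac_{i,a}-\bar c_i\Big)-\Big(\sum_bc_{j,b}-\bar c_j\Big)=2\cdot19-2+\bar c_i+\bar c_j=36+\bar c_i+\bar c_j .$$
At most one of $i,j$ is $1$, so by (5) this is at most $36+\frac{(2m-1)+(m-7)}6=36+\frac{3m-8}6$. That is at most $m$ exactly when $3m\ge208$, which holds since $3m\ge210$. This is the inequality that requires $m\ge70$.

**Step 8: no maximal curve of degree $\le m$.** We show that a maximal curve of $\mathcal T$ would leave a trace that is maximal in some block, against Claim 1. Let $M$ be maximal for $\mathcal T$ of degree $k$, $1\le k\le m$. Fix $i$, put $G=\gcd(M,\prod_{j\ne i}M_j)$ and $L_i=M/G$. Since $\prod_{j\ne i}M_j$ has no zero on $Y_i$, neither has $G$, and $Y_i\cap M=Y_i\cap L_i$. For $A\in Y_i\setminus L_i$ we have $A\notin M$, so Lemma 2(a) and (6) give $M\mid p_A^{Y_i}\prod_{j\ne i}M_j$. Dividing by $G$, and since $L_i$ is coprime to $\big(\prod_{j\ne i}M_j\big)/G$, we get $L_i\mid p_A^{Y_i}$.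

Let $l=\deg L_i\le m<n_i$ and suppose $l\ge1$. The polynomials $p_A^{Y_i}/L_i\in\Pi_{n_i-l}$, for $A\in Y_i\setminus L_i$, vanish at the other points of $Y_i\setminus L_i$ but not at $A$, so they are independent. Hence $|Y_i\setminus L_i|\le\dim\Pi_{n_i-l}$, that is, $|Y_i\cap L_i|\ge d(n_i,l)$. By Fact B equality holds, and $L_i$ is a maximal curve of $Y_i$ of degree between $1$ and $m$, which contradicts Claim 1.

So $L_i$ is constant, that is, $M\mid\prod_{j\ne i}M_j$, and this holds for every $i=1,\dots,q$. The polynomials $\prod_{j\ne i}M_j$, $i=1,\dots,q$, have gcd $1$: a common irreducible factor would be a line of some $M_j$, and such a line does not divide the product that omits $M_j$. Thus $M$ is constant, which contradicts $k\ge1$. $\blacksquare$
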